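# Satisfiability of CECTL$^*$ over the infinite order tree

## 1. Words under the prefix order, and structures decorated with words

Throughout, $\varepsilon$ is the empty word, $|u|$ is the length of a word $u$, and "prefix" allows equality.

**Definition (order tree).** The infinite order tree is $\mathcal T_\infty=(\mathbb N^*,<,=,\perp)$. Here $\mathbb N^*$ is the set of finite words over $\mathbb N$, $u<v$ means that $u$ is a proper prefix of $v$, and $u\perp v$ means that neither word is a prefix of the other.

*Example.* $0<01<012$, and $01\perp 02$. For $u\neq v$ exactly one of $u<v$, $v<u$, $u\perp v$ holds. If one prefers to read "incomparable" as "neither $u<v$ nor $v<u$", that relation is $u\perp v\vee u=v$, so everything below applies to it as well.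

**Definition (common-prefix length).** $\mathrm{clen}(u,v)$ is the length of the longest common prefix of $u$ and $v$. In particular $\mathrm{clen}(u,u)=|u|$.

*Example.* $\mathrm{clen}(0012,0013)=3$ and $\mathrm{clen}(0,01)=1=|0|$.

We shall use these facts constantly, for words $a,b,c$:
$$\mathrm{clen}(a,b)\le|a|,\qquad \mathrm{clen}(a,c)\ge\min(\mathrm{clen}(a,b),\mathrm{clen}(b,c)). \tag{1}$$
The second holds because $a$ and $b$ agree on their first $\mathrm{clen}(a,b)$ letters, and $b$ and $c$ on their first $\mathrm{clen}(b,c)$ letters. Also, $a$ is a prefix of $b$ iff $\mathrm{clen}(a,b)=|a|$. Hence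
$$a<b\iff |a|=\mathrm{clen}(a,b)<|b|,\qquad a=b\iff |a|=\mathrm{clen}(a,b)=|b|,\qquad a\perp b\iff \mathrm{clen}(a,b)<|a|\text{ and }\mathrm{clen}(a,b)<|b|. \tag{2}$$

**Definition (concrete domain, decorated Kripke structure).** A concrete domain is a relational structure $\mathcal D=(D,R_1,\dots,R_m)$. Fix a countable set $\mathsf P$ of atomic propositions and a countable set $\mathsf V$ of variables. A $\mathcal D$-decorated Kripke structure is $\mathcal K=(S,\to,\rho,\gamma)$, where $S$ is a possibly infinite set of states, $\to\subseteq S\times S$ is total (every state has a successor), $\rho:S\to2^{\mathsf P}$, and $\gamma:S\times\mathsf V\to D$. A path is an infinite sequence $\pi=(s_0,s_1,\dots)$ with $s_j\to s_{j+1}$ for all $j$, and $\pi^j=(s_j,s_{j+1},\dots)$.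

*Example.* Over $\mathcal T_\infty$ take $S=\{s,t\}$ with $s\to t$, $t\to s$, $t\to t$, $\rho(s)=\{p\}$, $\rho(t)=\emptyset$, $\gamma(s,x)=0$, $\gamma(t,x)=01$. Call this structure $\mathcal K_0$. One of its paths is $\pi_0=(s,t,s,t,\dots)$.

## 2. The logic CECTL$^*$

Recall that a Büchi automaton has finitely many states, a set of initial states, a set $\Delta$ of transitions $(q,a,q')$, and a set of accepting states. It accepts an infinite word if some run on it visits accepting states infinitely often.

**Definition (CECTL$^*$).** Formulas over $\mathcal D$ are built as follows.

- State formulas: $\varphi::=p\mid\neg\varphi\mid\varphi\wedge\varphi\mid\mathsf E\psi$, with $p\in\mathsf P$.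
- Path formulas: $\psi::=\varphi\mid r(S^{i_1}x_1,\dots,S^{i_k}x_k)\mid\neg\psi\mid\psi\wedge\psi\mid\mathcal A(\psi_1,\dots,\psi_n)$, where $r$ is a $k$-ary relation symbol of $\mathcal D$, $x_1,\dots,x_k\in\mathsf V$, $i_1,\dots,i_k\in\mathbb N$, and $\mathcal A$ is a Büchi automaton over $\{a_1,\dots,a_n\}$.

The semantics: $(\mathcal K,s)\models\mathsf E\psi$ iff some path from $s$ satisfies $\psi$. A state formula holds on a path iff it holds in its first state. For $\pi=(s_0,s_1,\dots)$,
$$\pi\models r(S^{i_1}x_1,\dots,S^{i_k}x_k)\iff(\gamma(s_{i_1},x_1),\dots,\gamma(s_{i_k},x_k))\in r^{\mathcal D}.$$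
Finally, $\pi\models\mathcal A(\psi_1,\dots,\psi_n)$ iff there is a word $a_{j_0}a_{j_1}\cdots$ accepted by $\mathcal A$ with $\pi^t\models\psi_{j_t}$ for all $t\ge0$. Boolean connectives are as usual.

So $S^ix$ is the value of $x$ after $i$ steps. We write $\mathsf{true}$ for $\neg(p\wedge\neg p)$, $\mathsf A\psi$ for $\neg\mathsf E\neg\psi$, and $\mathsf G\psi$ for $\mathcal A(\psi)$ with $L(\mathcal A)=\{a_1^\omega\}$.

*Example.* Let $L(\mathcal A)=\{(a_1a_2)^\omega\}$. Then $\mathcal A(\psi,\mathsf{true})$ says that $\psi$ holds at every even position. In $\mathcal K_0$ the path $\pi_0$ satisfies $\mathcal A(x<Sx,\mathsf{true})$, since $0<01$. It does not satisfy $\mathsf G(x<Sx)$, since $01<0$ fails at position $1$. Thus $(\mathcal K_0,s)\models\mathsf E\,\mathcal A(x<Sx,\mathsf{true})$.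

**Definition (fragments).** CCTL$^*$ is the fragment in which the path operators are the usual $\mathsf X$ and $\mathsf U$ of LTL instead of arbitrary Büchi automata. CLTL is the fragment of formulas $\mathsf E\psi$ where $\psi$ contains no path quantifiers.

*Example.* The operators $\mathsf X,\mathsf U$ are special automata:
$$\psi_1\mathsf U\psi_2=\mathcal A(\psi_1,\psi_2,\mathsf{true})\text{ with }L(\mathcal A)=a_1^*a_2a_3^\omega,\qquad \mathsf X\psi=\mathcal A(\mathsf{true},\psi)\text{ with }L(\mathcal A)=\{a_1a_2a_1^\omega\}. \tag{3}$$
Since $\mathsf G\psi=\neg(\mathsf{true}\,\mathsf U\,\neg\psi)$, the formula $\mathsf A\mathsf G(x<Sx)$ can be written in CCTL$^*$, and $\mathsf E\,\mathsf G(x\perp Sx)$ in CLTL.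

**Definition (satisfiability).** Given a state formula $\varphi$ over $\mathcal D$, decide whether there are a $\mathcal D$-decorated Kripke structure $\mathcal K$ and a state $s$ with $(\mathcal K,s)\models\varphi$.

*Example.* $\mathsf A\mathsf G(x<Sx)$ is satisfiable over $\mathcal T_\infty$: take states $0\to1\to2\to\cdots$ with $\gamma(n,x)=0^n$.

## 3. Monadic second-order logic on trees, and regular trees

Fix $k\ge0$. The $(k+1)$-ary tree is $W=\{0,1,\dots,k\}^*$ with edges $w\to wi$. A labelled tree is a map from $W$ to a finite alphabet. MSO formulas over labelled trees use variables for nodes and for sets of nodes, the relations "$y'$ is the $i$-th child of $y$", and predicates for the labels. The prefix order $\le$ on nodes is MSO-definable: $y\le y'$ iff every set that contains $y$ and is closed under children contains $y'$.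

*Example.* Let $\mathrm{Path}(Y)$ say: $Y$ has a least element, every other element of $Y$ has its parent in $Y$, and every element of $Y$ has exactly one child in $Y$. This defines the node sets of the paths of $W$, starting anywhere.

**Definition (regular tree).** A labelled tree is regular if it has only finitely many labelled subtrees up to isomorphism. Equivalently, there are a finite set $Z$ and $z:W\to Z$ such that the label of $w$ depends only on $z(w)$, and $z(wi)$ depends only on $z(w)$ and $i$.

From the first form to the second, let $z(w)$ be the isomorphism type of the labelled subtree at $w$. Conversely, $z(w)$ determines the whole labelled subtree at $w$.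

*Example.* Labelling $w$ by the parity of its number of $1$s is regular with $|Z|=2$. Labelling exactly the nodes $0^{n^2}$ by $1$ and all others by $0$ is not regular: in the subtree at $0^{n^2}$ the next $1$ comes after exactly $2n+1$ steps, so these subtrees are pairwise different.

We use two theorems. Rabin's tree theorem (Rabin 1969): it is decidable whether an MSO formula is satisfied by some labelled $(k+1)$-ary tree. Rabin's basis theorem (Rabin 1972): every nonempty MSO-definable set of finitely labelled $(k+1)$-ary trees contains a regular tree.

## 4. Is satisfiability of CECTL$^*$ over $\mathcal T_\infty$ decidable?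

Demri and Deters showed that satisfiability for CCTL$^*$ over $\mathcal T_\infty$ is decidable, and that it is PSPACE-complete for the corresponding CLTL-fragment. The authors of "Temporal Logics with Local Constraints" conjecture that the decidability result extends to CECTL$^*$. So we have to decide whether there is an algorithm that tells us, given a CECTL$^*$ state formula, if one can find a branching structure and put a word in each variable at each state so that all prefix constraints come out as demanded. The conjecture is true.

**Theorem 1.** Satisfiability for CECTL$^*$ over $\mathcal T_\infty$ is decidable.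

**Theorem 2.** Satisfiability for CECTL$^*$ over $\mathcal T_\infty$ is 2EXPTIME-complete (automata listed explicitly, exponents $S^i$ in unary).

Sections 5–10 prove Theorem 1 and Section 11 proves Theorem 2. Section 12 (Theorem 3) carries both over to every alphabet and a richer signature with constants and comparisons of common-prefix lengths. Section 13 (Proposition 4) shows that one innocent-looking relation makes already the CLTL-fragment undecidable.

## 5. Chains, ceilings and a hidden ceiling

Consider first a formula in which all exponents are $0$. Its atoms compare only values at a single state, so the words at different states can be chosen independently. All difficulty comes from the operator $S$.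

Next, $\mathsf A\mathsf G(Sx<x)$ is unsatisfiable: along a path the lengths $|x|$ would decrease forever.

Third, take $\mathsf A\mathsf G(x<Sx\wedge x<y\wedge y=Sy)$. Now $x$ climbs forever below the fixed ceiling $y$, so $|x|$ grows strictly and stays below $|y|$: unsatisfiable. But no finite stretch shows this. The first $n$ steps are satisfied by $x_t=0^t$ and $y=0^{n+1}$. We must therefore detect infinite behavior along paths.

In the last two formulas we watched lengths of words. That is not always enough. Let
$$\mathsf E\big(\mathsf G(y=Sy)\wedge\mathcal A(\chi_1,\chi_2,\chi_2)\big),\qquad L(\mathcal A)=\{(a_1a_2a_3)^\omega\}, \tag{4}$$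
$$\chi_1=(z<y)\wedge(z\perp x)\wedge(z<Sx),\qquad \chi_2=(x=Sx)\wedge(z\perp x)\wedge(z\perp y).$$
Write $x_t,y,z_t$ for the values on the path. The word $z_{3s}$ is a common prefix of $x_{3s+1}$ and $y$. Next, $x_{3s+1}=x_{3s+2}=x_{3s+3}$. Since $z_{3s+3}<y$ and $z_{3s+3}\perp x_{3s+3}$, the word $x_{3s+3}$ leaves $y$ before position $|z_{3s+3}|$ is reached. So
$$|z_{3s}|\le\mathrm{clen}(x_{3s+1},y)=\mathrm{clen}(x_{3s+3},y)<|z_{3s+3}|<|y|,$$
and (4) is unsatisfiable. Again, the first $M+1$ rounds are satisfiable: take $y=0^{M+2}$, $z_{3s}=0^{s+1}$, $x_0=1$, $x_{3s+1}=x_{3s+2}=x_{3s+3}=0^{s+1}1$ for $s\le M$, and $z=2$ at the other times. In (4), $z$ is overwritten between two rounds, and what remembers the bound is the number attached to the *pair* $\{x,y\}$, namely $\mathrm{clen}(x,y)$. So we shall describe words by the common-prefix lengths of all pairs. By (2) this loses nothing as far as $<,=,\perp$ are concerned, and it turns words into natural numbers.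

## 6. Tree models of bounded branching

Fix a state formula $\varphi$. Let $X\neq\emptyset$ be a finite set of variables containing those of $\varphi$, let $\mathsf P$ be from now on the finite set of propositions of $\varphi$, and let $d$ be the maximal exponent $i$ of a term $S^ix$ in $\varphi$ ($0$ if there is none). Let $\mathsf E\psi_1,\dots,\mathsf E\psi_k$ be the subformulas of $\varphi$ of the form $\mathsf E\psi$, and let $W=\{0,\dots,k\}^*$.

The purpose of the first lemma is to replace arbitrary Kripke structures by one fixed tree. Direction $i\ge1$ starts a witness for $\mathsf E\psi_i$, and direction $0$ continues the current one.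

**Lemma 5.** $\varphi$ is satisfiable iff it holds at the root of a decorated Kripke structure with state set $W$ and transitions $w\to wi$. Moreover, the latter can be chosen such that whenever $w\models\mathsf E\psi_i$, the path $w,wi,wi0,wi00,\dots$ satisfies $\psi_i$.

*Proof.* Only one direction needs proof. Let $(\mathcal K,s_0)\models\varphi$. For each state $s$ and $1\le i\le k$ let $\pi_{s,i}$ be a path from $s$ satisfying $\psi_i$ if there is one, and an arbitrary path from $s$ otherwise (one exists since $\to$ is total). Define for each $w\in W$ a path $\tau(w)$ of $\mathcal K$, and let $f(w)$ be its first state: $\tau(\varepsilon)$ is any path from $s_0$, $\tau(w0)=\tau(w)^1$, and $\tau(wi)=(\pi_{f(w),i})^1$ for $i\ge1$. Then $f(w)\to f(wi)$ for all $w,i$: the two states are the first two of $\tau(w)$ if $i=0$, and of $\pi_{f(w),i}$ if $i\ge 1$. Label $W$ by $\rho(f(w))$ and $\gamma(f(w),\cdot)$.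

We show by induction on formulas that $w\models\chi$ iff $f(w)\models\chi$ for state subformulas $\chi$, and that a path of $W$ satisfies a path subformula iff its $f$-image does. For propositions and atoms this holds by the choice of the labels. Boolean connectives and $\mathcal A(\dots)$ follow from the induction hypothesis, because $f$ commutes with taking suffixes. For $\mathsf E\psi_i$: if $f(w)\models\mathsf E\psi_i$, then $\pi_{f(w),i}$ satisfies $\psi_i$. The path $w,wi,wi0,wi00,\dots$ has image $\pi_{f(w),i}$, so by induction it satisfies $\psi_i$. Conversely, if a path from $w$ satisfies $\psi_i$, its image is a path from $f(w)$ and satisfies $\psi_i$ by induction. This also proves the last sentence of the lemma. $\square$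

## 7. Types and symbolic trees

**Definition (window, pairs).** Let $U=X\times\{0,\dots,d\}$ and $U^-=X\times\{0,\dots,d-1\}$. For $u=(x,j)\in U^-$ put $u^+=(x,j+1)$. The element $(x,j)$ at a node $w$ stands for the value of $x$ at the $j$-th ancestor of $w$. Let $Q$ be the set of unordered pairs $uv=\{u,v\}$ with $u,v\in U$ ($u=v$ allowed), let $Q^-$ be the set of pairs over $U^-$, and put $(uv)^+=u^+v^+$.

The map $q\mapsto q^+$ is injective on $Q^-$. What is called $u$ at $w$ is called $u^+$ at a child of $w$.

**Definition (type).** A type is a total preorder $\le_\tau$ on $Q$ such that for all $u,v,t\in U$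
$$\text{(C1)}\ \ uv\le_\tau uu,\qquad\qquad \text{(C2)}\ \ uv\le_\tau ut\ \text{ or }\ vt\le_\tau ut.$$
Write $<_\tau$ and $\sim_\tau$ for its strict part and its equivalence, and $\Theta$ for the finite set of types. For $u,v\in U$ put

- $\tau\models u<v$ iff $uu\sim_\tau uv<_\tau vv$;
- $\tau\models u=v$ iff $uu\sim_\tau uv\sim_\tau vv$;
- $\tau\models u\perp v$ iff $uv<_\tau uu$ and $uv<_\tau vv$.

*Example.* Let $X=\{x\}$, $d=1$, $u=(x,0)$, $v=(x,1)$, so $Q=\{uu,uv,vv\}$. (C1) says that $uv$ is least, and then (C2) is automatic. There are six types: $uv\sim uu\sim vv$ (that is, $u=v$), $uv\sim vv<uu$ ($v<u$), $uv\sim uu<vv$ ($u<v$), and $uv<uu\sim vv$, $uv<uu<vv$, $uv<vv<uu$ (all three $u\perp v$, with different comparisons of lengths).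

If $g:U\to\mathbb N^*$ is any map, the order type of $uv\mapsto\mathrm{clen}(g(u),g(v))$ is a type, by (1). By (2), if $\tau$ is this type, then for $r\in\{<,=,\perp\}$
$$\tau\models r(u,v)\iff r(g(u),g(v))\text{ holds in }\mathcal T_\infty. \tag{5}$$

**Definition (symbolic tree).** A symbolic tree is a pair $(\rho,\sigma)$ with $\rho:W\to2^{\mathsf P}$ and $\sigma:W\to\Theta$. Formulas are interpreted in it as usual, except for atoms: for a path $\pi=(s_0,s_1,\dots)$ and $m=\max(i,j)$,
$$\pi\models r(S^ix,S^jy)\iff\sigma(s_m)\models r\big((x,m-i),(y,m-j)\big). \tag{6}$$

**Definition (coherent, realizable).** $\sigma$ is coherent if for all $w$, directions $i$ and $q,q'\in Q^-$: $q\le_{\sigma(w)}q'\iff q^+\le_{\sigma(wi)}q'^+$. It is realizable if there is $h:W\times Q\to\mathbb N$ with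

- (R1) $h(w,q)\le h(w,q')\iff q\le_{\sigma(w)}q'$ for all $w$ and $q,q'\in Q$;
- (R2) $h(wi,q^+)=h(w,q)$ for all $w,i$ and $q\in Q^-$.

*Example.* In the six-type example take $k=0$, so $W=\{0\}^*$. Let every $\sigma(w)$ be the type with $v<u$ ("$x$ grows"). Then $h(0^n,uu)=n+1$, $h(0^n,vv)=h(0^n,uv)=n$ is a realization: (R2) reads $h(0^{n+1},vv)=h(0^n,uu)$. If instead every $\sigma(w)$ is the type with $u<v$, then $\sigma$ is coherent ($Q^-$ has one element) but not realizable, since $h(0^n,uu)$ would decrease strictly forever. For $d=0$ we have $Q^-=\emptyset$, both coherence and (R2) are empty, and every $\sigma$ is realizable: number the classes of each $\sigma(w)$ in increasing order. This is the easy case of Section 5.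

A realization gives numbers. To get words back, we must be able to extend an assignment of words along the tree. This is what the next lemma is for, and it is where infinitely many letters help.

**Lemma 6 (extension).** Let $c:U\times U\to\mathbb N$ be symmetric with $c(u,v)\le c(u,u)$ and $c(u,t)\ge\min(c(u,v),c(v,t))$ for all $u,v,t$. Let $U'\subseteq U$ and $g:U'\to\mathbb N^*$ with $\mathrm{clen}(g(u),g(v))=c(u,v)$ on $U'$. Then $g$ extends to $U$ with this property.

*Proof.* It suffices to add one element $t\in U\setminus U'$. If $U'=\emptyset$, let $g(t)$ be any word of length $c(t,t)$. Otherwise choose $i\in U'$ maximizing $\ell:=c(t,i)$. Then $\ell\le c(t,t)$ and $\ell\le c(i,i)=|g(i)|$. Let $v$ be the prefix of $g(i)$ of length $\ell$, let $a\in\mathbb N$ be a letter occurring in no $g(u)$, $u\in U'$, and put $g(t)=v\,a^{c(t,t)-\ell}$. Then $|g(t)|=c(t,t)$. Let $j\in U'$. We check $\mathrm{clen}(g(t),g(j))=c(t,j)$.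

*Case $c(i,j)<\ell$.* We have $c(t,j)\ge\min(\ell,c(i,j))=c(i,j)$. Also $c(i,j)\ge\min(\ell,c(t,j))$, and as $c(i,j)<\ell$ this gives $c(t,j)\le c(i,j)$. So $c(t,j)=c(i,j)$. The words $g(t)$ and $g(i)$ agree on the first $\ell>\mathrm{clen}(g(i),g(j))$ letters, so $\mathrm{clen}(g(t),g(j))=\mathrm{clen}(g(i),g(j))=c(i,j)$.

*Case $c(i,j)\ge\ell$.* We have $c(t,j)\ge\min(\ell,c(i,j))=\ell$, hence $c(t,j)=\ell$ by maximality of $\ell$. The word $g(j)$ shares with $g(i)$ a prefix of length at least $\ell$, so it has prefix $v$. The word $g(t)$ either equals $v$ or continues after $v$ with $a$, which does not occur in $g(j)$. So $\mathrm{clen}(g(t),g(j))=\ell$. $\square$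

**Proposition 7.** $\varphi$ is satisfiable over $\mathcal T_\infty$ iff there is a symbolic tree $(\rho,\sigma)$ with $\sigma$ realizable and $\varepsilon\models\varphi$.

*Proof.* ($\Rightarrow$) Take $\rho,\gamma$ on $W$ from Lemma 5. Let $\mathrm{val}(w,(x,j))$ be the value of $\gamma(\cdot,x)$ at the $j$-th ancestor of $w$ if $j\le|w|$, and $\varepsilon$ otherwise. Put $h(w,uv)=\mathrm{clen}(\mathrm{val}(w,u),\mathrm{val}(w,v))$, and let $\sigma(w)$ be the order type of $h(w,\cdot)$. It is a type, and (R1) holds by definition. Since $\mathrm{val}(wi,u^+)=\mathrm{val}(w,u)$, (R2) holds. For a path $(s_0,s_1,\dots)$ of $W$ and $i\le m$, the node $s_i$ is the $(m-i)$-th ancestor of $s_m$, so $\gamma(s_i,x)=\mathrm{val}(s_m,(x,m-i))$. By (5), all atoms have the same truth value in the decorated structure and in $(\rho,\sigma)$. Hence so do all formulas, and $\varepsilon\models\varphi$.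

($\Leftarrow$) Let $h$ realize $\sigma$ and put $c_w(u,v)=h(w,uv)$. By (R1), (C1), (C2), $c_w$ satisfies the hypotheses of Lemma 6. We define $g_w:U\to\mathbb N^*$ with $\mathrm{clen}(g_w(u),g_w(v))=c_w(u,v)$ by induction on $|w|$. For the root apply Lemma 6 with $U'=\emptyset$. Given $g_w$, put $g_{wi}(u^+)=g_w(u)$ for $u\in U^-$. By (R2), $\mathrm{clen}(g_{wi}(u^+),g_{wi}(v^+))=h(w,uv)=h(wi,u^+v^+)=c_{wi}(u^+,v^+)$, so Lemma 6 extends $g_{wi}$ to $U$. Let $\gamma(w,x)=g_w((x,0))$. By construction $g_w((x,j))$ is the value of $\gamma(\cdot,x)$ at the $j$-th ancestor of $w$ whenever $j\le|w|$. In the evaluation (6) of an atom on $(s_0,s_1,\dots)$ we have $m-i,m-j\le m\le|s_m|$, so only such elements are used, and they carry the values $\gamma(s_i,x)$ and $\gamma(s_j,y)$. By (5) atoms have the same truth value in both semantics, and $(\rho,\gamma)$ is a model of $\varphi$ at $\varepsilon$. $\square$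

The words are gone. What remains is a question about trees over a finite alphabet: which $\sigma$ are realizable?

## 8. Two necessary conditions, and a tree that meets them without being realizable

With Rabin's theorem at hand, the sensible plan is to find an MSO formula that says "$\sigma$ is realizable". We generalize the obstructions of Section 5.

**Definition (threads).** For a node $w$, a child $wi$, $p\in Q$ and $r\in Q^-$ write

- $(w,p)\searrow(wi,r^+)$ if $r\le_{\sigma(w)}p$; the step is *strict* if $r<_{\sigma(w)}p$;
- $(w,p)\nearrow(wi,r^+)$ if $p\le_{\sigma(w)}r$; the step is *strict* if $p<_{\sigma(w)}r$.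

The two conditions are as follows; the node $w_0$ is arbitrary in both.

- $(\star_1)$ There is no infinite sequence $(w_t,p_t)_{t\ge0}$, $w_{t+1}$ a child of $w_t$, with $(w_t,p_t)\searrow(w_{t+1},p_{t+1})$ for all $t$ and infinitely many steps strict.
- $(\star_2)$ There is no infinite sequence $(w_t,p_t,p'_t)_{t\ge0}$, $w_{t+1}$ a child of $w_t$, such that for all $t$: $p'_t\le_{\sigma(w_t)}p_t$, $(w_t,p_t)\searrow(w_{t+1},p_{t+1})$, $(w_t,p'_t)\nearrow(w_{t+1},p'_{t+1})$, and for infinitely many $t$ at least one of the two steps is strict.

*Example.* Write $x_j$ for $(x,j)$, and similarly for $y,z$. If $\mathsf A\mathsf G(Sx<x)$ holds at the root, then at every node $w\ne\varepsilon$ we have $x_0x_0<_{\sigma(w)}x_1x_1$, and $p_t=x_1x_1$ violates $(\star_1)$ along any path starting below the root. If $\mathsf A\mathsf G(x<Sx\wedge x<y\wedge y=Sy)$ holds, then at such nodes $x_1x_1<x_0x_0<y_0y_0\sim y_1y_1$, and $p_t=y_1y_1$, $p_t'=x_1x_1$ violate $(\star_2)$. For (4) the upper thread is again the ceiling $y$, and the lower thread runs through a pair. From $z_0z_0$ at time $3s$ it goes to $z_1z_1$ at time $3s+1$. There $z_1z_1\le x_0y_0$, so it goes to $x_1y_1$ at time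 $3s+2$, and as $x_1y_1\sim x_0y_0$ to $x_1y_1$ at time $3s+3$. There $x_1y_1\sim x_0y_0<z_0z_0$, so it goes strictly to $z_1z_1$ at time $3s+4$, and so on.

**Lemma 8.** If $\sigma$ is realizable, then it is coherent and satisfies $(\star_1)$ and $(\star_2)$.

*Proof.* Let $h$ realize $\sigma$. For $q,q'\in Q^-$: $q\le_{\sigma(w)}q'$ iff $h(w,q)\le h(w,q')$ iff $h(wi,q^+)\le h(wi,q'^+)$ iff $q^+\le_{\sigma(wi)}q'^+$. So $\sigma$ is coherent. If $(w,p)\searrow(wi,r^+)$, then $h(wi,r^+)=h(w,r)\le h(w,p)$, with strict inequality if the step is strict; for $\nearrow$ the inequalities are reversed. So a violation of $(\star_1)$ makes $h(w_t,p_t)$ non-increasing with infinitely many strict decreases. A violation of $(\star_2)$ makes the numbers $h(w_t,p_t)-h(w_t,p'_t)\ge0$ non-increasing with infinitely many strict decreases. Both are impossible in $\mathbb N$. $\square$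

The conditions are about infinite paths and easy to write in MSO. If they were also sufficient we would be done. They are not.

*Example (conditions hold, no realization).* Let $X=\{x,y\}$, $d=1$, $k=1$, so $W=\{0,1\}^*$. Give $y$ the value $\omega$ at every node. Give $x$ the value $0$ at every $0^n$ and the value $\min(|v|+1,n)$ at $0^n1v$. So on the $n$-th side branch $x$ climbs $n$ steps below $y$ and then stops. Let $\mathrm{val}(w,(x,1))$ be the value of $x$ at the parent, and $0$ at the root; similarly for $y$, with $\omega$ at the root. Let $\sigma(w)$ be the order type of $\mathrm h(w,uv)=\min(\mathrm{val}(w,u),\mathrm{val}(w,v))$ in the ordinals. Minima satisfy (C1), (C2), and coherence holds because $\mathrm{val}(wi,u^+)=\mathrm{val}(w,u)$.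

The condition $(\star_1)$ holds since a thread violating it would give an infinite descent in the ordinals. In a violation of $(\star_2)$ the ordinals $\mathrm h(w_t,p_t)$ are non-increasing, hence eventually constant, so the ordinals $\mathrm h(w_t,p'_t)$ are non-decreasing and increase infinitely often. But a path through nodes $0^n$ only sees just the values $0,\omega$. Any other path sees, for a single $n$, only values in $\{0,1,\dots,n,\omega\}$. So $(\star_2)$ holds.

Suppose $h:W\times Q\to\mathbb N$ realizes $\sigma$. Since $y_0y_0\sim y_1y_1$ everywhere, $h(w,y_0y_0)$ has the same value $N$ at all nodes. For $n\ge1$ we have $x_1x_1<x_0x_0$ at the $n$ nodes $0^n1,0^n10,\dots,0^n10^{n-1}$, so $h(0^n10^{n-1},x_0x_0)\ge n$. As $x_0x_0<y_0y_0$ there, $N>n$ for every $n$, a contradiction.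

This is the exact point of failure. Along each single path the demands on $y$ are bounded, but over all paths they are not. Realizability asks for a uniform bound, and $(\star_1),(\star_2)$ see only single paths. A cleverer formula will not help either: at the end of Section 9 we shall see that no MSO formula defines the realizable trees of this example. The way out is that we do not need an exact description. The example grows its side branches without any finite pattern, and Rabin's basis theorem lets us look at regular trees only. On regular trees, we now show, the two conditions are sufficient.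

## 9. On regular trees the two conditions are sufficient

**Lemma 9.** If $\sigma$ is regular, coherent and satisfies $(\star_1)$ and $(\star_2)$, then $\sigma$ is realizable. Moreover there are a realization $h$ and a constant $N_0$ with $h(w,q)\le(|w|+1)N_0$.

The candidate for $h(w,q)$ is the largest number of strict decreases that one can force starting from $(w,q)$. The work is to show that it is finite. A very heavy walk must go deep, and regularity lets us repeat a piece of its way down forever, producing a forbidden thread.

*Proof.* Consider the directed graph on $W\times Q$ with *local* edges $(w,q)\to(w,q')$ for $q'\le_{\sigma(w)}q$, called *strict* if $q'<_{\sigma(w)}q$, and *vertical* edges $(w,q)\leftrightarrow(wi,q^+)$, in both directions, for $q\in Q^-$, never strict. The *weight* of a finite walk is its number of strict edges, counted with multiplicity.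

**Step 1. Walks that return to their node do not go up.** This step lets us control excursions.

*Claim 1.* If there is a walk from $(w,q)$ to $(w,q')$, then $q'\le_{\sigma(w)}q$. If the walk has positive weight, then $q'<_{\sigma(w)}q$.

We use induction on the length; length $0$ is trivial. Cut the walk at its visits to the node $w$. Each piece is either a local edge at $w$, for which the claim is clear, or an excursion
$$(w,p)\to(w_1,\tilde p)\leadsto(w_1,\tilde p')\to(w,p')$$
to a neighbor $w_1$ of $w$ (child or parent) whose middle part avoids $w$. Since $W$ is a tree, $w$ is re-entered from the same neighbor. The middle part is shorter, so by induction $\tilde p'\le_{\sigma(w_1)}\tilde p$, strictly if the middle part has positive weight. If $w_1=wi$, then $\tilde p=p^+$ and $\tilde p'=p'^+$. If $w=w_1i$, then $p=\tilde p^+$ and $p'=\tilde p'^+$. In both cases coherence gives $p'\le_{\sigma(w)}p$, strictly if the middle part has positive weight; the two vertical edges have weight $0$. Now use transitivity over all pieces.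

**Step 2. If the longest-walk function is finite, it is a realization.** Let $H(w,q)\in\mathbb N\cup\{\infty\}$ be the supremum of the weights of walks starting at $(w,q)$.

*Claim 2.* If $H$ is finite everywhere, then $H$ realizes $\sigma$.

If $q\le_{\sigma(w)}q'$, there is an edge $(w,q')\to(w,q)$. Putting it in front of walks from $(w,q)$ shows $H(w,q)\le H(w,q')$, and $H(w,q)<H(w,q')$ if $q<_{\sigma(w)}q'$. Since $\le_{\sigma(w)}$ is total, this yields (R1) in both directions. The two vertical edges between $(w,q)$ and $(wi,q^+)$ give (R2).

**Step 3. Heavy walks in a subtree contain heavy walks one level deeper.** This is the preparation for pumping. Call a walk a *$w$-walk* if it starts at node $w$ and visits only nodes of the subtree of $w$. It is *closed* if it also ends at node $w$. Let $b=|Q|$. If $b=1$ there are no strict edges and every weight is $0$, so let $b\ge2$.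

Let $\lambda$ be a $w$-walk starting at $(w,p)$ of weight $\mu>b$. Cut it at its visits to $w$. The pieces are:

- local edges at $w$;
- finished excursions $(w,r)\to(wi,r^+)\,\kappa\,(wi,s^+)\to(w,s)$, where $\kappa$ is a closed $wi$-walk from $(wi,r^+)$ to $(wi,s^+)$;
- if $\lambda$ is not closed, one last unfinished excursion $(w,r)\to(wi,r^+)\,\kappa$, where $\kappa$ is a $wi$-walk.

By Claim 1, each piece of positive weight other than the unfinished one strictly decreases the current element in $\sigma(w)$, and no such piece increases it. The preorder $\le_{\sigma(w)}$ has at most $b$ classes, so there are at most $b-1$ such pieces. With the unfinished one, at most $b$ pieces have positive weight. Hence a heaviest piece has weight $\mu'\ge\mu/b>1$. It is not a local edge, so it is an excursion, and its $\kappa$ has weight $\mu'$. Put $\lambda'=\kappa$, which starts at $(wi,p_1)$ with $p_1=r^+$.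

The part of $\lambda$ before the excursion leads from $(w,p)$ to $(w,r)$, so $r\le_{\sigma(w)}p$ by Claim 1. Thus $(w,p)\searrow(wi,p_1)$. Moreover:

- (i) *If the excursion is unfinished and $\mu'<\mu$, this $\searrow$-step is strict.* The excursion is the last piece, so a strict edge lies before it, and Claim 1 gives $r<_{\sigma(w)}p$.
- (ii) *Suppose $\lambda$ is closed, ending in $(w,p')$.* Then the excursion is finished, $\lambda'$ is closed and ends in $(wi,p'_1)$ with $p'_1=s^+$. The part of $\lambda$ after the excursion leads from $(w,s)$ to $(w,p')$, so $p'\le_{\sigma(w)}s$, that is, $(w,p')\nearrow(wi,p'_1)$. If $\mu'<\mu$, a strict edge lies before or after the excursion, so $r<_{\sigma(w)}p$ or $p'<_{\sigma(w)}s$: at least one of the two steps is strict. Also $p'\le_{\sigma(w)}p$ by Claim 1 for $\lambda$.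

If $\lambda'$ is not closed, the excursion is unfinished, so (i) applies.

**Step 4. Pumping: the weights of $w$-walks are bounded.** Let $Z,z$ witness regularity and let $R=|Z|$.

*Claim 3.* There is $N_0$ such that for every $w$, every $w$-walk has weight at most $N_0$. One can take $N_0=b^{Rb+Rb^2+4}$ (for $b\ge2$).

Start with a $w_0$-walk $\lambda_0$ of weight $\mu_0$ and apply Step 3 as long as the weight exceeds $b$. The lengths strictly decrease, so we stop with some $\lambda_T$ of weight $\mu_T\le b$. We obtain starting points $(w_t,p_t)$, end points $(w_t,p'_t)$ when $\lambda_t$ is closed, and weights with $\mu_t\ge\mu_{t+1}\ge\mu_t/b$. Once some $\lambda_t$ is closed, all later ones are, by (ii). Call step $t$ (from $\lambda_t$ to $\lambda_{t+1}$) *decreasing* if $\mu_{t+1}<\mu_t$. If there are $D$ decreasing steps, then $b\ge\mu_T\ge\mu_0b^{-D}$, so $D\ge\log_b\mu_0-1$.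

Suppose $\mu_0>N_0$. Then $D>Rb+Rb^2+1$. At most one step leads from a non-closed to a closed walk. So one of the following two cases occurs.

*More than $Rb$ decreasing steps have $\lambda_t$ and $\lambda_{t+1}$ both non-closed.* Then two of them, $t<t'$, satisfy $(z(w_t),p_t)=(z(w_{t'}),p_{t'})$. All of $\lambda_t,\dots,\lambda_{t'}$ are non-closed, we have $(w_t,p_t)\searrow\cdots\searrow(w_{t'},p_{t'})$, and the first of these steps is strict by (i). Let $w_{t'}=w_tv$. Whether $(y,p)\searrow(yi,r^+)$ holds, strictly or not, depends only on $\sigma(y),p,r$. Since $z(w_tv)=z(w_t)$, we have $z(w_tv^nu)=z(w_tu)$ for all $n$ and all prefixes $u$ of $v$. So the same steps can be repeated along the branch $w_t,\dots,w_tv,\dots,w_tvv,\dots$, with a strict step in each round. This contradicts $(\star_1)$.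

*More than $Rb^2$ decreasing steps have $\lambda_t$ closed.* Then two of them, $t<t'$, have the same triple $(z(w_t),p_t,p'_t)$. By (ii), between $t$ and $t'$ all requirements of $(\star_2)$ on the elements and steps hold, and in step $t$ at least one of the two steps is strict. Repeating the segment from $t$ to $t'$ forever, as before, contradicts $(\star_2)$.

This proves Claim 3 (with $N_0=0$ if $b=1$).

**Step 5. Walks that leave the subtree.** It remains to bound arbitrary walks. Let a walk start at $(w,q)$. Cut it at the first moment it leaves the subtree of $w$, which is a step to the parent of $w$. Then cut at the first later moment it leaves the subtree of that parent, and so on. This gives at most $|w|+1$ pieces, each a $w'$-walk for $w'=w$ or an ancestor $w'$ of $w$, hence of weight at most $N_0$. The connecting vertical edges have weight $0$. So $H(w,q)\le(|w|+1)N_0<\infty$, and $h=H$ is a realization by Claim 2. $\square$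

*Remark (no MSO formula defines realizability).* For $X=\{x,y\}$ and $d=k=1$, consider the set of coherent $\sigma$ that satisfy $(\star_1),(\star_2)$ and are not realizable. It is nonempty by the example in Section 8. Coherence and $(\star_1),(\star_2)$ are MSO-definable, as written out in the next section. If realizability were MSO-definable too, then this set would be MSO-definable, and by Rabin's basis theorem it would contain a regular tree, contradicting Lemma 9.

## 10. The MSO formula, and the proof of Theorem 1

Let $L_\varphi$ be the set of symbolic trees $(\rho,\sigma)$ such that $\sigma$ is coherent and satisfies $(\star_1),(\star_2)$, and $\varepsilon\models\varphi$. These are labelled $(k+1)$-ary trees over the finite alphabet $2^{\mathsf P}\times\Theta$.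

**Step 1. $L_\varphi$ is effectively MSO-definable.** Coherence is a first-order condition on the labels of nodes and their children.

$(\star_1)$ says that there are no $Y$ with $\mathrm{Path}(Y)$ and partition $(Y_p)_{p\in Q}$ of $Y$ with two properties. First, whenever $y\in Y_p$ has its child $y'\in Y$ in $Y_{p'}$, then $p'=r^+$ for some $r\in Q^-$ with $r\le_{\sigma(y)}p$. Second, for every $y\in Y$ there is a later element of $Y$ at which this inequality is strict. The inequality is a finite disjunction over the label of $y$. $(\star_2)$ is expressed in the same way with partitions indexed by $Q\times Q$: at $y\in Y_{p,p'}$ with child in $Y_{r^+,r'^+}$ we demand $p'\le_{\sigma(y)}p$, $r\le_{\sigma(y)}p$ and $p'\le_{\sigma(y)}r'$, and infinitely often one of the last two is strict.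

For the formula itself we build, for each path formula $\psi$ (state formulas included), an MSO formula $\hat\psi(Y,y)$ which says, for paths $Y\ni y$, that the suffix of $Y$ from $y$ satisfies $\psi$.

- $\hat p$: the label of $y$ contains $p$. Boolean connectives are translated as themselves.
- $r(S^ix,S^jx')$ with $m=\max(i,j)$: the $m$-th successor of $y$ in $Y$ carries a type $\tau$ with $\tau\models r((x,m-i),(x',m-j))$, a finite disjunction over $\tau$.
- $\mathcal A(\psi_1,\dots,\psi_n)$ with transition set $\Delta$: there is a partition $(Y_e)_{e\in\Delta}$ of $\{y'\in Y:y\le y'\}$ such that $y\in Y_e$ for some $e$ with initial source; if $y''$ is the child of $y'$ in $Y$, $y'\in Y_e$ and $y''\in Y_{e'}$, then the target of $e$ is the source of $e'$; beyond every element of $Y$ there is an element of some $Y_e$ whose source is accepting; and for every $e$ with letter $a_j$ and every $y'\in Y_e$, $\hat\psi_j(Y,y')$ holds.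
- $\mathsf E\psi$: there is $Y'$ with $\mathrm{Path}(Y')$, least element $y$, and $\hat\psi(Y',y)$.

Then $\varepsilon\models\varphi$ is expressed by "there is a path $Y$ with least element $\varepsilon$ and $\hat\varphi(Y,\varepsilon)$".

**Step 2. $\varphi$ is satisfiable iff $L_\varphi\neq\emptyset$.** If $\varphi$ is satisfiable, Proposition 7 gives a symbolic tree with realizable $\sigma$ and $\varepsilon\models\varphi$, and by Lemma 8 it lies in $L_\varphi$. Conversely, if $L_\varphi\ne\emptyset$, Rabin's basis theorem gives a regular $(\rho,\sigma)\in L_\varphi$. Then $\sigma$ is regular, so it is realizable by Lemma 9, and by Proposition 7 $\varphi$ is satisfiable.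

**Step 3. Decision.** Nonemptiness of $L_\varphi$ is decidable by Rabin's tree theorem. This proves Theorem 1. $\blacksquare$

*Remark (size of the words).* In Proposition 7, $|\gamma(w,x)|=h(w,\{(x,0),(x,0)\})$. So by Lemma 9 a satisfiable $\varphi$ has a tree model on $W$ with $|\gamma(w,x)|\le C(|w|+1)$ for a constant $C$. Linear growth is optimal in general: $\mathsf A\mathsf G(x<Sx)$ forces $|\gamma(w,x)|\ge|w|$.

## 11. Exact complexity: the proof of Theorem 2

Let $n=|\varphi|$, with automata listed explicitly and exponents in unary.

**Lower bound.** CTL$^*$ satisfiability is 2EXPTIME-hard (Vardi–Stockmeyer, STOC 1985). By (3), CTL$^*$ embeds in linear time into CECTL$^*$ without constraints, and decorations by arbitrary words do no harm.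

For the upper bound we replace MSO by automata. Recall the following. An NBW is a nondeterministic Büchi automaton on infinite words. In an alternating Büchi automaton, transitions are positive Boolean combinations of states, and a run is a tree all of whose infinite branches must visit accepting states infinitely often. A deterministic parity automaton has a priority for each state and accepts if the least priority occurring infinitely often is even. Parity games have the same winning condition for player 1, and they are positionally determined: from every position one of the two players wins, with a strategy depending only on the current position.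

**Step 1. Sizes.** We have $k\le n$, and $|U|,|Q|$ are polynomial in $n$. A total preorder on $Q$ is given by a rank function $Q\to\{1,\dots,|Q|\}$, so $|\Theta|\le|Q|^{|Q|}=2^{\mathrm{poly}(n)}$.

**Step 2. Annotated trees, to get rid of nested path quantifiers.** Let $\mathcal H=\{\mathsf E\psi_1,\dots,\mathsf E\psi_k\}$ and consider trees $\ell=(\rho,\sigma,\eta):W\to2^{\mathsf P}\times\Theta\times2^{\mathcal H}$. Let $\mathfrak L$ be the set of those satisfying the following, where maximal $\mathsf E$-subformulas are always evaluated by reading $\eta$:

- (a) $\varphi$ holds at $\varepsilon$;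
- (b) if $\mathsf E\psi_i\in\eta(w)$, then the path $w,wi,wi0,wi00,\dots$ satisfies $\psi_i$;
- (c) if $\mathsf E\psi_i\notin\eta(w)$, then no path from $w$ satisfies $\psi_i$;
- (d) $\sigma$ is coherent and satisfies $(\star_1),(\star_2)$.

By induction on the nesting of $\mathsf E$, (b) and (c) imply that $\mathsf E\psi_i\in\eta(w)$ iff $w\models\mathsf E\psi_i$ in $(\rho,\sigma)$. If $\varphi$ is satisfiable, take the model of Lemma 5, $\sigma$ as in Proposition 7, and for $\eta$ the true labelling. The "moreover" part of Lemma 5 gives (b), Lemma 8 gives (d), and (a), (c) are clear, so $\mathfrak L\ne\emptyset$. Conversely, if $\mathfrak L$ contains a regular tree, then $\varphi$ holds at $\varepsilon$ in $(\rho,\sigma)$, and $\varphi$ is satisfiable by Lemma 9 and Proposition 7.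

**Step 3. Word automata for path formulas.** The conditions defining $\mathfrak L$ concern single branches, so we pass to words. Let $\Gamma=2^{\mathsf P}\times\Theta\times2^{\mathcal H}\times\{0,\dots,k\}$; then $|\Gamma|=2^{\mathrm{poly}(n)}$. A branch $\beta_0\beta_1\cdots$ of $\ell$ with directions $i_0i_1\cdots$ yields the word $(\ell(\beta_0),i_0)(\ell(\beta_1),i_1)\cdots\in\Gamma^\omega$. Words in $\Gamma^\omega$ satisfy path formulas as paths do: propositions and $\mathsf E$-subformulas are read from the letter, and an atom $r(S^ix,S^jy)$ at position $t$ is read from the type in letter $t+\max(i,j)$ as in (6).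

*Claim 4.* For $\psi\in\{\psi_i,\neg\psi_i\}$ the set of $\alpha\in\Gamma^\omega$ satisfying $\psi$ is recognized by an NBW with $2^{\mathrm{poly}(n)}$ states, constructible in time $2^{\mathrm{poly}(n)}$.

The NBW guesses at each position $t$ the set $\Lambda_t$ of subformulas of $\psi$ true there, where $\mathsf E$-subformulas are not decomposed, and verifies the guesses.

- Propositions, $\mathsf E$-subformulas and Boolean connectives are checked locally.
- An atom $r(S^ix,S^jy)$ guessed true or false at $t$ is checked at letter $t+\max(i,j)$. It suffices to remember the guesses for atoms at the last $d$ positions.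
- For each $\theta=\mathcal A(\chi_1,\dots,\chi_l)$, with $\mathcal A$ having $m$ states, two conditions on the sequence $(\Lambda_t)$ are verified.

The first condition, $L^+_\theta$: whenever $\theta\in\Lambda_t$, some $a_{j_0}a_{j_1}\cdots\in L(\mathcal A)$ has $\chi_{j_s}\in\Lambda_{t+s}$ for all $s$. An alternating Büchi automaton with $m+1$ states recognizes it. It has an accepting looping state that at each letter $\Lambda$ with $\theta\in\Lambda$ additionally spawns a copy of $\mathcal A$, started in an initial state and already reading $\Lambda$. The copies may use a transition with letter $a_j$ at $\Lambda$ only if $\chi_j\in\Lambda$. By Miyano–Hayashi (1984) there is an equivalent NBW with $2^{O(m)}$ states.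

The second condition, $L^-_\theta$: whenever $\theta\notin\Lambda_t$, no such word exists. Its complement is recognized by an NBW with $m+1$ states: guess a $t$ with $\theta\notin\Lambda_t$, then run $\mathcal A$ under the same restriction. Hence $L^-_\theta$ has an NBW with $2^{O(m\log m)}$ states (Safra 1988; read $m\log m$ as at least $1$).

Finally, the NBW checks $\psi\in\Lambda_0$. By induction on subformulas, the conditions force $\Lambda_t$ to be the true labelling: if membership of the $\chi_j$ in the sets $\Lambda_t$ is correct, then $L^+_\theta$ and $L^-_\theta$ together say that membership of $\theta$ is correct. Conversely the true labelling passes all checks. So the automaton is correct. The product of all components, turned from a generalized into an ordinary Büchi condition, has $2^{\mathrm{poly}(n)}$ states, as the numbers $m$ sum to at most $n$. This proves Claim 4.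

**Step 4. One automaton for all violations.** The following sets of words are recognized by NBWs with $2^{\mathrm{poly}(n)}$ states:

- for some $t,i$: $\mathsf E\psi_i\in\eta_t$, the directions from $t$ on are $i0^\omega$, and the suffix from $t$ satisfies $\neg\psi_i$;
- for some $t,i$: $\mathsf E\psi_i\notin\eta_t$ and the suffix from $t$ satisfies $\psi_i$;
- coherence fails between some consecutive letters (remember one type);
- a violation of $(\star_1)$ or $(\star_2)$ starts at some position (guess the threads; each step is checked against the current letter, and $O(|Q|^2)$ states suffice);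
- (a) fails at the first letter.

Let the NBW $V$ recognize their union, with $N=2^{\mathrm{poly}(n)}$ states. Every path starting at a node is a suffix of a branch from the root. So $\ell\in\mathfrak L$ iff no branch word of $\ell$ is in $L(V)$. By Piterman (2007), $V$ has an equivalent deterministic parity automaton with $2^{O(N\log N)}$ states and $O(N)$ priorities. Shifting all priorities by one yields a deterministic parity automaton $\mathcal D$ for the complement of $L(V)$, with transition function $\delta_{\mathcal D}$.

**Step 5. Emptiness as a parity game.** At a state $s$ of $\mathcal D$, player 1 chooses a label $\ell$, then player 2 chooses a direction $i$, and the play moves to $\delta_{\mathcal D}(s,(\ell,i))$. Player 1 wins iff the run is accepting. A tree in $\mathfrak L$ is a winning strategy of player 1 from the initial state: after the directions $w$ have been played she chooses the label of $w$, and every play then reads a branch word. Conversely, if she wins from the initial state, she wins with a positional strategy. This strategy generates a tree all of whose branch words are accepted by $\mathcal D$, so a tree in $\mathfrak L$. This tree is regular,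 with $Z$ the state set of $\mathcal D$ and $z(w)$ the state reached at $w$. With Step 2, $\varphi$ is satisfiable iff player 1 wins.

The game has $2^{2^{\mathrm{poly}(n)}}$ positions and $2^{\mathrm{poly}(n)}$ priorities. Parity games with $G$ positions and $c$ priorities are solvable in time $G^{O(c)}$, which here is $2^{2^{\mathrm{poly}(n)}}$. $\blacksquare$

## 12. Constants and comparisons of prefix lengths, over every alphabet

**Definition ($\mathcal S_\Sigma$).** For an alphabet $\Sigma$ with $1\le|\Sigma|\le\aleph_0$ let $\mathcal S_\Sigma$ be the domain $\Sigma^*$ with the relations $<,=,\perp$, the 4-ary relation $\mathrm{clen}(t_1,t_2)\le\mathrm{clen}(t_3,t_4)$, and a unary relation $\{w\}$ for every constant $w\in\Sigma^*$, contributing at least $|w|$ to the formula size. (Letters of an infinite $\Sigma$ are identified with natural numbers.)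

*Example.* Since $|t|=\mathrm{clen}(t,t)$, the formula $\mathsf A\mathsf G(\mathrm{clen}(x,x)\le\mathrm{clen}(Sx,Sx))$ says that the length of $x$ never decreases. We write $S^ix=w$ for the atom that puts $S^ix$ in $\{w\}$.

**Theorem 3.** For every such fixed $\Sigma$, satisfiability for CECTL$^*$ over $\mathcal S_\Sigma$ is 2EXPTIME-complete. In particular this holds for the finitely branching order trees ($|\Sigma|=\kappa\ge2$, signature $<,=,\perp$) and for $(\mathbb N,<,=)$ ($|\Sigma|=1$), each with constants.

*Proof.* Hardness is as before; it uses no constraints at all. For the upper bound we go through the proofs of Theorems 1 and 2 and say what changes. Two things are new: the constants must get their true values, and letters may run out.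

**Step 1. Types that know the constants and the size of the alphabet.** Let $K$ be the prefix closure of the set of constants of $\varphi$ together with $\varepsilon$. It is finite and of polynomial size. Let $J=\max_{w\in K}|w|$. For $j\le J$ fix $w_j\in K$ with $|w_j|=j$, and write $e_j=\{w_j,w_j\}$, a pair that should have the value $j$. Put
$$U=(X\times\{0,\dots,d\})\cup K,\qquad U^-=(X\times\{0,\dots,d-1\})\cup K,\qquad w^+=w\text{ for }w\in K,$$
with $Q,Q^-$ and $q^+$ as before. The map $q\mapsto q^+$ is still injective on $Q^-$. Types must satisfy (C1), (C2) and in addition:

- (K0) $e_0\le_\tau q$ for all $q\in Q$;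
- (K1) on pairs over $K$, $\le_\tau$ is the order of the true values $\mathrm{clen}(w,w')$;
- (K2) for all $q\in Q$ and $j<J$: $q\le_\tau e_j$ or $e_{j+1}\le_\tau q$;
- (K3) if $|\Sigma|=\kappa<\aleph_0$: there are no $u_0,\dots,u_\kappa\in U$ and $q\in Q$ with $u_iu_j\sim_\tau q$ for all $i\ne j$ and $q<_\tau u_iu_i$ for all $i$.

*Example for (K3).* The words $00,01,02$ have pairwise common-prefix length $1$ and length $2$. Their order type is excluded when $\kappa=2$, rightly so: over two letters, only two words can branch off at the same point.

The order type of $\mathrm{clen}$ under any $g:U\to\Sigma^*$ with $g(w)=w$ on $K$ is such a type. (K0) and (K1) are clear, and (K2) holds because the values are integers and $e_j$ has the value $j$. For (K3): $\kappa+1$ words longer than $\ell$ with pairwise $\mathrm{clen}$ exactly $\ell$ would need $\kappa+1$ distinct letters at position $\ell+1$. Types can be enumerated in time $2^{\mathrm{poly}(n)}$. Atoms are read off types at the $m$-th node of the path, $m$ the maximal exponent in the atom. So $S^ix=w$ is evaluated as $(x,0)=w$ at the $i$-th node, and $\mathrm{clen}(t_1,t_2)\le\mathrm{clen}(t_3,t_4)$ as $u_1u_2\le_\tau u_3u_4$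 for the corresponding elements. Lemma 5 does not depend on the domain.

**Step 2. The extension lemma over $\Sigma$.** We show that Lemma 6 holds with $\Sigma^*$ in place of $\mathbb N^*$ if the order type of $c$ satisfies (K3) and $U'\ne\emptyset$. The only use of infinitely many letters was the fresh letter $a$. With $t,i,\ell,v$ as in that proof, if $c(t,t)=\ell$ put $g(t)=v$; the proof is unchanged. Suppose $c(t,t)>\ell$. Let $A$ be the set of letters at position $\ell+1$ of the words $g(u)$, where $u\in U'$ has $c(u,i)\ge\ell$ and $|g(u)|>\ell$.

We have $A\neq\Sigma$. For infinite $\Sigma$ this is clear, since $A$ is finite. Suppose $|\Sigma|=\kappa=|A|$, and choose $u_1,\dots,u_\kappa\in U'$ as in the definition of $A$ with distinct letters. Since $c(u_r,i)\ge\ell$, the words $g(u_r)$ share the prefix $v$. So they have pairwise $\mathrm{clen}$, hence pairwise $c$, equal to $\ell$, and $c(u_r,u_r)=|g(u_r)|>\ell$. As in the second case of the proof of Lemma 6, $c(t,u_r)=\ell$. So $t,u_1,\dots,u_\kappa$ violate (K3) with $q=tu_1$.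

Now let $g(t)$ continue $v$ with a letter outside $A$, followed by arbitrary letters up to length $c(t,t)$. The first case of the proof is unchanged. In the second case, $c(i,j)\ge\ell$, the word $g(j)$ has prefix $v$ and, if longer, continues with a letter of $A$. So again $\mathrm{clen}(g(t),g(j))=\ell=c(t,j)$.

**Step 3. Realizations that give the constants their true values.** The proofs of Lemmas 8 and 9 use only that each $\sigma(w)$ is a total preorder on the finite set $Q$, that $q\mapsto q^+$ is injective on $Q^-$, and coherence. So they apply to the new types. But we now need a realization with $h(w,\{a,b\})=\mathrm{clen}(a,b)$ for $a,b\in K$. We check that the realization $h=H$ built in Lemma 9 has this property.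

Consider a walk starting at $(w,e_j)$. We claim that every vertex $(w',q')$ on it satisfies $q'\sim_{\sigma(w')}e_l$ for some $l\le j$ (unique by (K1)), that this index does not increase along the walk, and that it drops at each strict edge.

*Local edges.* Suppose $q\sim e_i$ and $q'\le q$ in some $\sigma(w')$. Let $l$ be the largest index with $e_l\le q'$, which exists by (K0). If $l\ge i$, then $e_i\le e_l\le q'\le q\sim e_i$, so $q'\sim e_i$. If $l<i$, then $e_{l+1}\le q'$ fails, so $q'\le e_l$ by (K2), and $q'\sim e_l$. If $q'<q$, the first alternative is impossible, so the index drops.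

*Vertical edges.* Since $e_i\in Q^-$ and $e_i^+=e_i$, coherence gives $q\sim_{\sigma(w')}e_i\iff q^+\sim_{\sigma(w'i')}e_i$ for $q\in Q^-$. So the index is preserved in both directions.

Hence $H(w,e_j)\le j$. The local edges $e_j\to e_{j-1}\to\dots\to e_0$ at $w$ are strict by (K1), so $H(w,e_j)=j$. By (K1), $\{a,b\}\sim e_{\mathrm{clen}(a,b)}$ in every $\sigma(w)$, so $H(w,\{a,b\})=\mathrm{clen}(a,b)$ by (R1).

**Step 4. The reduction.** Proposition 7 holds with "realizable" read as "realizable by some $h$ with $h(w,\{a,b\})=\mathrm{clen}(a,b)$ on pairs over $K$". For ($\Rightarrow$) put $\mathrm{val}(w,a)=a$ for $a\in K$. For ($\Leftarrow$) start at the root with $U'=K$ and $g_\varepsilon(a)=a$, which matches $c_\varepsilon$ by the assumption on $h$. At a child use $U'=(X\times\{1,\dots,d\})\cup K$ and $g_{wi}(u^+)=g_w(u)$, which matches $c_{wi}$ by (R2) and keeps $g_{wi}(a)=a$. Always $U'\ne\emptyset$ because $\varepsilon\in K$, and (K3) holds for $c_w$ because its order type is $\sigma(w)$, so Step 2 applies.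

**Step 5. Conclusion.** Section 10 and the upper-bound proof of Section 11 now apply with the new types; $|U|$ and $|Q|$ are still polynomial in $n$. The restricted signatures in the second sentence of the theorem are covered, because the lower bound uses no constraints. Finally, over $\Sigma=\{a\}$, $\Sigma^*$ with $<,=$ is isomorphic to $(\mathbb N,<,=)$ via length. $\blacksquare$

## 13. Appending a letter makes the problem undecidable

The proof compares lengths but never adds to them. Here is what happens if one may say "exactly one letter longer".

**Proposition 4.** Let $a\in\Sigma$ and $R_a=\{(u,ua):u\in\Sigma^*\}$. Satisfiability is undecidable already for the CLTL-fragment over $(\Sigma^*,=,R_a)$.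

*Example.* $\mathsf E\,\mathsf G\,R_a(x,Sx)$ forces $x$ to take the values $u,ua,uaa,\dots$ along a path: a counter that is incremented at every step.

*Proof.* We reduce the halting problem for deterministic two-counter machines, started with both counters $0$. Use variables $x_1,x_2,z$ and one proposition per instruction. Write a formula $\mathsf E\psi$ with $\psi$ stating:

- always $z=Sz$, and exactly one instruction proposition holds;
- initially the start instruction holds and $x_1=z\wedge x_2=z$;
- at an increment of counter $i$ with next instruction $j$: $R_a(x_i,Sx_i)\wedge x_{3-i}=Sx_{3-i}\wedge\mathsf Xj$;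
- at a test/decrement of counter $i$ with targets $j$ (zero) and $j'$ (nonzero): $x_{3-i}=Sx_{3-i}$, and either $x_i=z\wedge x_i=Sx_i\wedge\mathsf Xj$, or $\neg(x_i=z)\wedge R_a(Sx_i,x_i)\wedge\mathsf Xj'$;
- the halting instruction is repeated forever without changing the counters, and eventually it holds.

All of this is expressible with $\mathsf X$, $\mathsf U$ and Boolean connectives. On a path satisfying $\psi$, $z$ is constant. By induction on time, $x_i=z\,a^{c_i}$, where $c_i$ is the value of counter $i$. Indeed this holds initially. At each step $x_i=z$ iff $c_i=0$, so the correct branch of a test is taken. Finally, $R_a(u',u)$ determines $u$ from $u'$ and $u'$ from $u$, so an increment yields $z\,a^{c_i+1}$ and a decrement of $c_i>0$ yields $z\,a^{c_i-1}$. So the path simulates the machine, and since the halting instruction eventually holds, the machine halts. Conversely, a halting computation, with its last configuration repeated forever, gives a model with $z=\varepsilon$ and $x_i=a^{c_i}$. $\square$
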